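\title{Ergodic averages with independent integrable weights: a $\log\log$ threshold}

\begin{abstract}
Let $(X_n)$ be independent, identically distributed, symmetric random variables. We ask when almost every realization $(X_n(\omega))$ has the following property: for every measure-preserving system $(Y,\mathcal{G},\nu,S)$ and every $g\in L^r(\nu)$, the averages $\frac1N\sum_{n\le N}X_n(\omega)g(S^ny)$ tend to $0$ almost everywhere. This is known when $\mathbb{E}|X_1|^p<\infty$ for some $p>1$ and $r>1$, and the case $p=r=1$ was posed as a question. We show that the answer is negative: integrability of $X_1$ does not suffice for any $r<\infty$. We also determine the exact moment condition: for $1\le r<\infty$ the property holds if $\mathbb{E}|X_1|(1+\log^+\log^+|X_1|)^{1/r}<\infty$, and the factor $(\log\log)^{1/r}$ cannot be weakened.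
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{dynamical system} $(Y,\mathcal{G},\nu,S)$ is a probability space $(Y,\mathcal{G},\nu)$ with a measurable map $S:Y\to Y$ that preserves $\nu$. Let $1\le r\le\infty$. A real sequence $(x_n)_{n\ge1}$ is a \emph{good weight for $L^r$} if for every dynamical system and every $g\in L^r(\nu)$ the averages $\frac1N\sum_{n=1}^Nx_n\,g(S^ny)$ converge to $0$ for $\nu$-almost every $y$. Throughout, $(X_n)_{n\ge1}$ is a sequence of independent, identically distributed (i.i.d.) random variables on a probability space $(\Omega,\mathcal{F},\mathbb{P})$ that are \emph{symmetric}: $X_1$ and $-X_1$ have the same law. We write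
\[
A_Ng(y)=A_N^\omega g(y)=\frac1N\sum_{n=1}^NX_n(\omega)\,g(S^ny),
\]
and we say that $(X_n)$ is \emph{good for $L^r$} if there is a set $\tilde\Omega\subset\Omega$ of full measure such that $(X_n(\omega))$ is a good weight for $L^r$ for every $\omega\in\tilde\Omega$. Our starting point is the following theorem.

\begin{theorem}[{\cite[Theorem 1]{AIHP}}]\label{thm:known}
Let $(X_n)$ be i.i.d.\ and symmetric, with $\mathbb{E}|X_1|^p<\infty$ for some $1<p<\infty$. There is a set $\tilde\Omega\subset\Omega$ of full measure such that for every $\omega\in\tilde\Omega$ the sequence $(X_n(\omega))$ is a good weight for $L^r$ for all $1<r<\infty$.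
\end{theorem}

The authors of \cite{AIHP} write: ``At the present time we do not know if Theorem 1 holds for $p=1$ and $r=1$.'' This is our problem: \emph{is every i.i.d.\ symmetric sequence with $\mathbb{E}|X_1|<\infty$ good for $L^1$?}

The content of the question lies in the order of the quantifiers. Fix one system and one $g\in L^1(\nu)$, realize $(X_n)$ as the coordinates on $\mathbb{R}^{\mathbb{N}}$, and let $\sigma$ be the shift. The function $F(\omega,y)=X_1(\omega)g(Sy)$ is integrable, and $A_N^\omega g(y)$ is its $N$-th ergodic average under $\sigma\times S$, so Birkhoff's theorem gives convergence almost everywhere and in $L^1(\mathbb{P}\times\nu)$. The limit is $0$: if $X_1$ and $g$ are bounded, then $\|A_Ng\|^2_{L^2(\mathbb{P}\times\nu)}=N^{-1}\,\mathbb{E}X_1^2\,\|g\|_2^2$ because the $X_n$ are independent with mean zero, and the general case follows by truncation. By Fubini's theorem, almost every $\omega$ is good for this one pair $(S,g)$. The problem asks for one null set of $\omega$ that serves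 all pairs at once, so that $g$ may be chosen after $\omega$ is known. A soft argument does this in the range of duality: if $\frac1p+\frac1r=1$, H\"older's inequality bounds $|A_Ng|$ by $(\frac1N\sum_{n\le N}|X_n|^p)^{1/p}(\frac1N\sum_{n\le N}|g|^r\circ S^n)^{1/r}$, which stays bounded by the strong law of large numbers and Birkhoff's theorem. Theorem~\ref{thm:known} goes far beyond duality, since both $p$ and $r$ may be close to $1$, and for a fixed pair $(S,g)$ the endpoint $p=r=1$ causes no trouble. One would therefore guess that the answer is yes. It is no.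

Recall that $S$ is \emph{aperiodic} if $\nu\{y:S^ny=y\text{ for some }n\ge1\}=0$.

\begin{theorem}\label{thm:neg}
Let $1\le r<\infty$ and let $\theta:[0,\infty)\to[0,\infty)$ be a Borel function with
\[
\liminf_{t\to\infty}\frac{\theta(t)}{(\log\log t)^{1/r}}=0 .
\]
There is an i.i.d.\ symmetric sequence $(X_n)$ with $\mathbb{E}|X_1|<\infty$ and $\mathbb{E}\,|X_1|\theta(|X_1|)<\infty$ such that for almost every $\omega$ the following holds: for every invertible aperiodic measure-preserving transformation $S$ of a standard probability space $(Y,\mathcal{G},\nu)$ there is $g\in L^r(\nu)$ with $\limsup_N|A_Ng(y)|=\infty$ for $\nu$-almost every $y$. Moreover, there is one such sequence with $\mathbb{E}|X_1|<\infty$ for which $g$ can be taken in $\bigcap_{r<\infty}L^r(\nu)$.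
\end{theorem}

Take $r=1$, $\theta\equiv0$ and let $S$ be an irrational rotation of the circle. Every set $\tilde\Omega$ of full measure meets the full-measure set of Theorem~\ref{thm:neg}, so the sequence is not good for $L^1$, and the answer to the problem is negative. Aperiodicity cannot be dropped from the statement: for $S$ the identity, $A_Ng=g\cdot\frac1N\sum_{n\le N}X_n\to0$.

The iterated logarithm in Theorem~\ref{thm:neg} is the true threshold. Write $\log^+u=\max(0,\log u)$, with $\log^+0=0$.

\begin{theorem}\label{thm:pos}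
Let $(X_n)$ be i.i.d.\ and symmetric.
\begin{enumerate}
\item[(i)] If $1\le r<\infty$ and $\mathbb{E}\,|X_1|\,(1+\log^+\log^+|X_1|)^{1/r}<\infty$, then $(X_n)$ is good for $L^r$.
\item[(ii)] If $\mathbb{E}|X_1|<\infty$, then $(X_n)$ is good for $L^\infty$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:exact}
\begin{enumerate}
\item[(i)] Let $1\le r<\infty$ and let $\theta:[0,\infty)\to[0,\infty)$ be Borel. Every i.i.d.\ symmetric sequence with $\mathbb{E}|X_1|(1+\theta(|X_1|))<\infty$ is good for $L^r$ if and only if $\liminf_{t\to\infty}\theta(t)/(\log\log t)^{1/r}>0$.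
\item[(ii)] Let $p\ge1$ and $1\le r\le\infty$. Every i.i.d.\ symmetric sequence with $\mathbb{E}|X_1|^p<\infty$ is good for $L^r$ if and only if $p>1$ or $r=\infty$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) If the lower limit is positive, there is a constant $C$ with $(1+\log^+\log^+t)^{1/r}\le C(1+\theta(t))$ for all $t\ge0$, and Theorem~\ref{thm:pos}(i) applies. If it is $0$, Theorem~\ref{thm:neg} gives a counterexample. (ii) If $p>1$, the hypothesis of Theorem~\ref{thm:pos}(i) holds with $r=1$, and $L^r(\nu)\subset L^1(\nu)$ for all $r\ge1$. If $p=1$, Theorem~\ref{thm:neg} with $\theta\equiv0$ excludes every $r<\infty$, and Theorem~\ref{thm:pos}(ii) gives $r=\infty$.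
\end{proof}

\subsection*{Where the iterated logarithm comes from}
The following heuristic guides both proofs. Almost everywhere convergence is governed by a maximal operator, which we may study on $\mathbb{Z}$. Consider one large value $L$ that $|X_1|$ takes with probability $a/L$, so that it contributes $a$ to $\mathbb{E}|X_1|$. Among the first $N_k=4^kL/a$ indices about $4^k$ carry the value $L$, each with weight $L/N_k=a4^{-k}$. At every scale $k$ the average is thus a convolution with a measure of mass about $a$, carried by about $4^k$ random points. The maximum over $s$ scales has norm at most about $as^{1/r}$ on $\ell^r(\mathbb{Z})$ for trivial reasons; if the measures behaved like their expectations, which are multiples of uniform measures on intervals, the Hardy--Littlewood inequality would give $Ca$, uniformly in $s$. Both behaviors occur. As long as $4^k$ is below a small power of $\log L$, there are far fewer than $L$ integer combinations of the random points with moderate coefficients, so typically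 none of them vanishes; the points act like independent directions, and the trivial bound is attained. Once $4^k$ exceeds a large power of $\log L$, the Fourier transform of the random measure is uniformly close to that of its expectation. So about $\log\log L$ scales are bad, the value $L$ costs $a(\log\log L)^{1/r}$, and the sum of these costs over the values of $|X_1|$ is $\mathbb{E}|X_1|(\log\log|X_1|)^{1/r}$.

Sections~\ref{sec:free}--\ref{sec:tower} prove Theorem~\ref{thm:neg}; they are self-contained and do not use Theorem~\ref{thm:known}. Sections~\ref{sec:red}--\ref{sec:one} prove Theorem~\ref{thm:pos}. Logarithms without a subscript are natural, $|E|$ is the cardinality of a set $E\subset\mathbb{Z}$, and $\mathbf{1}_E$ is its indicator.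

\section{Blocks without additive relations}\label{sec:free}

This section is deterministic. Let $G_1,\dots,G_s$ be disjoint finite sets of integers, called \emph{blocks}, and consider the averages $T_k\phi(u)=|G_k|^{-1}\sum_{g\in G_k}\phi(u+g)$. Each $T_k$ is a contraction of $\ell^r(\mathbb{Z})$, so $\|\max_k|T_k\phi|\|_r^r\le s\|\phi\|_r^r$. To attain this bound up to a constant we look for a set $Z$ and disjoint sets $U_1,\dots,U_s$, each of size comparable to $|Z|$, with $U_k+G_k\subset Z$; then $\max_kT_k\mathbf{1}_Z=1$ on $\bigcup_kU_k$.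

If the blocks are single points, $G_k=\{g_k\}$, take $Z=\{0\}$ and $U_k=\{-g_k\}$. For larger blocks there is a constraint: if $u+g$ and $u+g'$ both lie in $Z$ for many $u$, then $Z$ is nearly invariant under translation by $g'-g$. So $Z$ should be built from the differences inside each block.

\begin{example}\label{ex:small}
Let $G_1=\{1,10\}$ and $G_2=\{100,1000\}$. The differences are $9$ and $900$. Put
\begin{align*}
Z&=\{9v+900w:\ v,w\in\{-1,0,1\}\},\\
U_1&=\{-1+9v+900w:\ v\in\{-1,0\},\ w\in\{-1,0,1\}\},\\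
U_2&=\{-100+9v+900w:\ v\in\{-1,0,1\},\ w\in\{-1,0\}\}.
\end{align*}
For $u=-1+9v+900w\in U_1$ we have $u+1=9v+900w\in Z$ and $u+10=9(v+1)+900w\in Z$. On the other hand $u+100=9v'+900w'$ with $v',w'\in\{-1,0,1\}$ would give $11+(v-v')+100(w-w')=0$, and $u+1000=9v'+900w'$ would give $111+(v-v')+100(w-w')=0$; both are impossible since $|v-v'|\le2$. For $u\in U_2$ the roles are exchanged: $u+100$ and $u+1000$ lie in $Z$, while $u+1\in Z$ and $u+10\in Z$ lead to the same equation with $-11$ and $-10$ in place of $11$. A common point of $U_1$ and $U_2$ would again give the equation with $11$. Thus $|Z|=9$, $|U_1|=|U_2|=6$, the sets $U_k$ are disjoint, and a point of $U_k$ sees $Z$ through the block $G_k$ and through no other.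
\end{example}

What made the example work is that $1,10,100,1000$ satisfy no linear relation with small coefficients. For $T\ge1$, call a finite set $D\subset\mathbb{Z}$ \emph{$T$-free} if the only integers $(c_d)_{d\in D}$ with $|c_d|\le T$ and $\sum_{d\in D}c_dd=0$ are $c_d=0$ for all $d$.

\begin{lemma}\label{lem:free}
Let $D\subset\mathbb{Z}$ be finite, let $G_1,\dots,G_s$ be disjoint nonempty subsets of $D$, and let $\rho=|G_1|+\dots+|G_s|$. Suppose that $D$ is $400\rho^2$-free. Then there are a nonempty set $Z\subset\mathbb{Z}$ with $|Z|\le(400\rho^2+1)^\rho$ and pairwise disjoint finite sets $U_1,\dots,U_s\subset\mathbb{Z}$ with $|U_k|\ge\frac12|Z|$ such that for all $k$, all $u\in U_k$ and all $n\in D$,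
\[
u+n\in Z\iff n\in G_k .
\]
\end{lemma}

\begin{proof}
We build the sets in a lattice in which the elements of $G=\bigcup_kG_k$ are independent by construction, and then project. Let $(e_g)_{g\in G}$ be the unit vectors of $\mathbb{Z}^G$, let $\epsilon_1,\dots,\epsilon_s$ be those of $\mathbb{Z}^s$, and define additive maps $\pi:\mathbb{Z}^G\to\mathbb{Z}$ and $\deg:\mathbb{Z}^G\to\mathbb{Z}^s$ by
\[
\pi(x)=\sum_{g\in G}x_gg,\qquad \deg x=\sum_{k=1}^s\Big(\sum_{g\in G_k}x_g\Big)\epsilon_k .
\]
Then $\pi(e_g)=g$, and $\deg e_g=\epsilon_k$ exactly when $g\in G_k$. The vectors of degree $0$ are the combinations of differences $e_g-e_{g'}$ inside blocks. For integers $R\ge0$ put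
\[
\mathcal{Z}_R=\{x\in\mathbb{Z}^G:\ |x_g|\le R\text{ for all }g,\ \deg x=0\}.
\]

We need a radius at which $\mathcal{Z}_R$ is not dominated by its boundary. It exists because $|\mathcal{Z}_R|$ grows only polynomially: \emph{there is an even $R$ with $2\le R\le200\rho^2$ and $|\mathcal{Z}_{R-2}|\ge\frac12|\mathcal{Z}_R|$.} Otherwise, with $m=100\rho^2$ and $|\mathcal{Z}_0|=1$, we get $2^m<|\mathcal{Z}_{2m}|\le(4m+1)^\rho$, that is, $100\rho<\log_2(400\rho^2+1)\le9+2\rho$, which is false for $\rho\ge1$. Fix such an $R$ and put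
\[
\mathcal{U}_k=\{x\in\mathbb{Z}^G:\ |x_g|\le R-1\text{ for all }g,\ \deg x=-\epsilon_k\},\qquad Z=\pi(\mathcal{Z}_R),\qquad U_k=\pi(\mathcal{U}_k).
\]
Clearly $0\in Z$ and $|Z|\le(2R+1)^\rho\le(400\rho^2+1)^\rho$. For any $g\in G_k$ we have $\mathcal{Z}_{R-2}-e_g\subset\mathcal{U}_k$, so $|\mathcal{U}_k|\ge\frac12|\mathcal{Z}_R|$. Two vectors with entries bounded by $R$ differ by a vector with entries bounded by $2R\le400\rho^2$, so by freeness $\pi$ is injective on such vectors. The sets $\mathcal{U}_k$ are disjoint because their degrees differ. Hence the $U_k$ are disjoint and $|U_k|\ge\frac12|Z|$.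

Let $u=\pi(\hat u)$ with $\hat u\in\mathcal{U}_k$. If $n\in G_k$, then $\hat u+e_n$ has entries bounded by $R$ and degree $0$, so $u+n=\pi(\hat u+e_n)\in Z$. Conversely, let $n\in D$ and $u+n=\pi(\hat z)$ with $\hat z\in\mathcal{Z}_R$. Then $n+\pi(\hat u)-\pi(\hat z)=0$ is a relation among the elements of $D$ with coefficients bounded by $1+(R-1)+R=2R$, so all its coefficients vanish. If $n\notin G$, the coefficient of $n$ is $1$; hence $n\in G$ and $e_n=\hat z-\hat u$. This vector has degree $\epsilon_k$, so $n\in G_k$.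
\end{proof}

Freeness of $G$ alone would give the sizes of the sets. Freeness of the larger set $D$ gives the implication from left to right, and we need it because the weights have signs: $D\setminus G$ will contain the indices with $X_n=-L$, which must not cancel the contribution of $G_k$.

\section{The weights and the inequality on $\mathbb{Z}$}\label{sec:law}

We let $|X_1|$ take a rapidly increasing sequence of values $L_i$, so that each value can be treated as if it were alone. Let $L_0=1$, and let $L_i,a_i$ ($i\ge1$) be real numbers with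
\begin{equation}\label{eq:par}
\log\log L_i\ge20\cdot4^i,\qquad L_{i+1}\ge L_i^4,\qquad\frac1{\log\log L_i}\le a_i\le2^{-i}.
\end{equation}
Let $(X_n)$ be i.i.d.\ with $\mathbb{P}(X_1=L_i)=\mathbb{P}(X_1=-L_i)=a_i/(2L_i)$ for $i\ge1$ and $X_1=0$ otherwise; this makes sense since $\sum_ia_i/L_i<1$. Then $\mathbb{E}|X_1|=\sum_ia_i\le1$. The number of scales used for the value $L_i$ will be
\[
s_i=\Big\lfloor\tfrac1{10}\log\log L_i\Big\rfloor,\qquad\text{so that}\qquad s_i\ge2\cdot4^i\ge8i\quad\text{and}\quad s_i\ge\tfrac1{20}\log\log L_i .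
\]

\begin{proposition}\label{prop:Z}
Assume \eqref{eq:par}. For almost every $\omega$ there is $i_0(\omega)$ such that for each $i\ge i_0(\omega)$ there are nonempty finite sets $Z_i,U_i\subset\mathbb{Z}$ and an integer $N^{(i)}\ge1$ with $|U_i|\ge\frac{s_i}2|Z_i|$ and
\begin{equation}\label{eq:lower}
\text{for every }u\in U_i\text{ there is }N\le N^{(i)}\text{ with}\quad\frac1N\sum_{n=1}^NX_n(\omega)\mathbf{1}_{Z_i}(u+n)\ge\frac{a_i}8 .
\end{equation}
\end{proposition}

\begin{proof}
Fix $i$ and write $L,a,s$ for $L_i,a_i,s_i$. Put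
\[
N_k=4^k\lceil L/a\rceil,\qquad N^{(i)}=N_{2s},\qquad\rho^*=2\cdot32^s,\qquad T=400(\rho^*)^2=1600\cdot1024^s .
\]
The choice of $s$ guarantees that there are few vectors of length $\rho^*$ with entries bounded by $T$. Indeed $\log(2T+1)\le9+7s\le16s$ and $s\le2^s$, so $\rho^*\log(2T+1)\le32^{s+1}s\le2^{6s+5}$. Also $(6s+7)\log2\le0.42\log\log L+4.9\le\log\log L$, because $\log\log L\ge80$; that is, $2^{6s+7}\le\log L$. Therefore
\begin{equation}\label{eq:count}
(2T+1)^{\rho^*}\le L^{1/4},\qquad\rho^*\le\log L\le L/2,\qquad16^s\le\log L .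
\end{equation}
Let $D=\{n\le N_{2s}:|X_n|=L\}$ and, for $s<k\le2s$, let $G_k=\{n:N_{k-1}<n\le N_k,\ X_n=L\}$. We use the scales $s<k\le2s$ rather than $1\le k\le s$ so that all blocks are large with a failure probability that is summable in $i$. Consider four events:
\begin{enumerate}
\item[(E1)] $|G_k|\ge\frac{3aN_k}{16L}$ for all $s<k\le2s$;
\item[(E2)] $|D|\le\rho^*$;
\item[(E3)] $D$ is $T$-free;
\item[(E4)] $|X_n|\le L$ for all $n\le N_{2s}$.
\end{enumerate}

\emph{(E1).} The variable $|G_k|$ is binomial with $\frac34N_k$ trials and success probability $\frac a{2L}$. Its mean is $m_k=\frac{3aN_k}{8L}\ge\frac384^k$ and its variance is at most $m_k$. By Chebyshev's inequality $\mathbb{P}(|G_k|<m_k/2)\le4/m_k\le11\cdot4^{-k}$, and summing over $k>s$, (E1) fails with probability at most $4\cdot4^{-s}$.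

\emph{(E2).} Since $\mathbb{E}|D|=N_{2s}a/L\le2\cdot16^s$, Markov's inequality shows that (E2) fails with probability at most $2^{-s}$.

\emph{(E3).} The events $\{|X_n|=L\}$ are independent and equally likely, so given $|D|=\rho$ the set $D$ is a uniformly distributed $\rho$-subset of $\{1,\dots,N_{2s}\}$. Let $1\le\rho\le\rho^*$ and order $D$ uniformly at random as $(d_1,\dots,d_\rho)$; this is a uniformly distributed tuple of distinct elements. Fix a nonzero integer vector $(c_1,\dots,c_\rho)$ and an index $m_0$ with $c_{m_0}\ne0$. Given the other entries, $d_{m_0}$ is uniform on $N_{2s}-\rho+1\ge L/2$ values, of which at most one gives $\sum_mc_md_m=0$. So this relation holds with probability at most $2/L$. By \eqref{eq:count} there are at most $L^{1/4}$ vectors with entries bounded by $T$, so the event that (E2) holds and (E3) fails has probability at most $2L^{-3/4}$.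

\emph{(E4).} By \eqref{eq:count} and the lower bound on $a$ in \eqref{eq:par}, $N_{2s}\le16^s\cdot2L/a\le2L\log L\log\log L\le L^2$. Also $\mathbb{P}(|X_1|>L)=\sum_{i'>i}a_{i'}/L_{i'}\le1/L_{i+1}\le L^{-4}$. So (E4) fails with probability at most $L^{-2}$.

These bounds are summable in $i$, since $s_i\ge i$ and $L_i\ge e^i$. By the Borel--Cantelli lemma, almost surely (E1)--(E4) hold for all large $i$. Fix $\omega$ and $i$ for which they hold.

The $s$ blocks $G_k$ are disjoint subsets of $D$, nonempty by (E1), of total size $\rho\le\rho^*$ by (E2), and $D$ is $400\rho^2$-free by (E3). Lemma~\ref{lem:free} provides $Z_i$ and disjoint sets $U_{i,k}$ ($s<k\le2s$); put $U_i=\bigcup_kU_{i,k}$. Then $|U_i|\ge\frac s2|Z_i|$, and $|Z_i|\le L^{1/4}$ by \eqref{eq:count}. Let $u\in U_{i,k}$ and $N=N_k$. By the lemma, the indices $n\in D$ with $u+n\in Z_i$ are exactly those of $G_k\subset[1,N_k]$, and they contribute $L|G_k|$ to $\sum_{n\le N_k}X_n\mathbf{1}_{Z_i}(u+n)$. For $n\le N_k$ outside $D$, (E4) gives $|X_n|\le L_{i-1}\le L^{1/4}$,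 and at most $|Z_i|\le L^{1/4}$ indices satisfy $u+n\in Z_i$. Using (E1) and $N_k\ge4L/a$,
\[
\frac1{N_k}\sum_{n\le N_k}X_n\mathbf{1}_{Z_i}(u+n)\ge\frac{L|G_k|}{N_k}-\frac{L^{1/2}}{N_k}\ge\frac{3a}{16}-\frac a{4L^{1/2}}\ge\frac a8 .\qedhere
\]
\end{proof}

The condition $L_{i+1}\ge L_i^4$ was used twice: larger values do not occur before time $N^{(i)}$, and smaller values are too small to matter on the small set $Z_i$.

\section{Divergence on aperiodic systems}\label{sec:tower}

Proposition~\ref{prop:Z} says that the maximal operator on $\ell^r(\mathbb{Z})$ has norm at least of order $a_is_i^{1/r}$. We now turn this into divergence almost everywhere. Two standard facts are needed.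

\emph{Rokhlin's lemma.} If $S$ is an invertible aperiodic measure-preserving transformation of a standard probability space, then for every integer $H\ge1$ and $\delta>0$ there is a measurable set $B$ such that $B,SB,\dots,S^{H-1}B$ are disjoint and their union has measure greater than $1-\delta$.

\emph{Anti-concentration.} If $\xi$ is uniform on $[-1,1]$, $v\ne0$ is a real number, and $w$ is a real random variable independent of $\xi$, then for $\varepsilon>0$
\begin{equation}\label{eq:anti}
\mathbb{P}(|\xi v+w|<\varepsilon)\le\varepsilon/|v| ,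
\end{equation}
since, given $w$, the event confines $\xi$ to an interval of length $2\varepsilon/|v|$.

A Rokhlin tower lets us copy a function on $\{0,\dots,H-1\}$ into $Y$. One copy of $\mathbf{1}_{Z_i}$ makes the averages large only on a translate of $U_i$, a tiny part of a high tower. We therefore scatter many random translates, enough for the translates of $U_i$ to cover most levels; the translates of $Z_i$ then cover a proportion of the levels that is smaller by a factor of order $s_i$. Since the weights have signs, overlapping translates could cancel, and we prevent this with independent random coefficients and \eqref{eq:anti}.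

\begin{lemma}\label{lem:tower}
Let $\omega$ and $i\ge i_0(\omega)$ be as in Proposition~\ref{prop:Z}, and let $S$ be an invertible aperiodic measure-preserving transformation of a standard probability space $(Y,\mathcal{G},\nu)$. There is a bounded measurable function $g_i$ on $Y$ such that
\[
\|g_i\|_r^r\le80\,\lceil r\rceil!\;\frac i{s_i}\quad\text{for all }1\le r<\infty,\qquad\text{and}\qquad\nu(E_i)\ge1-\frac7{i^2},
\]
where $E_i=\{y:\max_{N\le N^{(i)}}|A_Ng_i(y)|\ge a_i/(8i^2)\}$.
\end{lemma}

\begin{proof}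
Write $Z,U,a,s$ for $Z_i,U_i,a_i,s_i$, and put $\delta=i^{-2}$, $\ell=2i$, $\lambda=4\ell/s=8i/s$. Then $e^{-\ell}\le\delta$ and $\lambda\le1$. Choose an integer $W\ge N^{(i)}$ with $U\subset[-W,W]$, and an integer $H$ with $H>2W$, $2W/H\le\delta$ and $H\ge|U|$. Let $B$ be the base of a Rokhlin tower of height $H$ and measure greater than $1-\delta$. Let $m=\lceil\ell H/|U|\rceil\le2\ell H/|U|$. On an auxiliary probability space, with probability $\mathbb{P}'$ and expectation $\mathbb{E}'$, let $\tau_1,\dots,\tau_m$ be uniform on $\{0,\dots,H-1\}$ and $\xi_1,\dots,\xi_m$ uniform on $[-1,1]$, all independent. For $0\le t<H$ put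
\[
\psi(t)=\sum_{e=1}^m\xi_e\mathbf{1}_Z(t-\tau_e),\qquad c(t)=|\{e:t-\tau_e\in Z\}|\ge|\psi(t)| .
\]

\emph{The function $\psi$ is small in norm.} The variable $c(t)$ is binomial with $m$ trials and a success probability $p\le|Z|/H$, so $mp\le2\ell|Z|/|U|\le4\ell/s=\lambda$. Hence $\mathbb{E}'e^{c(t)}=(1+p(e-1))^m\le e^{(e-1)\lambda}$, and by convexity on $0\le\lambda\le1$ we have $e^{(e-1)\lambda}-1\le(e^{e-1}-1)\lambda\le5\lambda$. By Markov's inequality, with probability at least $\frac12$,
\begin{equation}\label{eq:exp}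
\frac1H\sum_{t=0}^{H-1}\big(e^{c(t)}-1\big)\le10\lambda .
\end{equation}

\emph{The averages of $\psi$ are large on most levels.} Call a level $t$ with $W\le t\le H-1-W$ \emph{bad} if $|\frac1N\sum_{n\le N}X_n\psi(t+n)|<\delta a/8$ for all $N\le N^{(i)}$. Fix such a $t$. Since $t-U\subset\{0,\dots,H-1\}$, the probability that no $\tau_e$ lies in $t-U$ is $(1-|U|/H)^m\le e^{-\ell}\le\delta$. Otherwise let $e$ be the first index with $u=t-\tau_e\in U$, and let $N\le N^{(i)}$ be the least integer given by \eqref{eq:lower} for this $u$; both depend only on $(\tau_1,\dots,\tau_m)$. Then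
\[
\frac1N\sum_{n\le N}X_n\psi(t+n)=\xi_ev+w,\qquad v=\frac1N\sum_{n\le N}X_n\mathbf{1}_Z(u+n)\ge\frac a8,
\]
where, given the $\tau$'s, $w$ depends only on the $\xi_{e'}$ with $e'\ne e$. By \eqref{eq:anti}, given the $\tau$'s, $|\xi_ev+w|<\delta a/8$ has probability at most $\delta$. So $t$ is bad with probability at most $2\delta$. By Markov's inequality, with probability at least $\frac35$ the proportion of bad levels among the $H-2W$ levels considered is at most $5\delta$.

Since $\frac12+\frac35>1$, some realization satisfies both this and \eqref{eq:exp}. Fix it, and define $g_i=\psi(t)$ on $S^tB$ for $0\le t<H$ and $g_i=0$ off the tower. For $q=\lceil r\rceil$ and an integer $c\ge0$ we have $c^r\le c^q\le q!\,(e^c-1)$. As $\nu(B)\le1/H$, \eqref{eq:exp} gives $\|g_i\|_r^r\le10\,q!\,\lambda=80\,q!\,i/s$. For $y\in S^tB$ with $t\le H-1-W$ and $N\le W$, the points $S^ny$ ($n\le N$) stay in the tower, so $A_Ng_i(y)=\frac1N\sum_{n\le N}X_n\psi(t+n)$. Thus $E_i$ contains every level that is considered and not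 bad. If $5\delta\le1$, then $\nu(E_i)\ge(1-5\delta)(1-2W/H)\,H\nu(B)\ge(1-5\delta)(1-\delta)^2\ge1-7\delta$; if $5\delta>1$, the bound is trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
\emph{Parameters.} We need $a_is_i^{1/r}$ to grow faster than any power of $i$.

\emph{Choice I}, for given $r$ and $\theta$. Since $\liminf\theta(t)/(\log\log t)^{1/r}=0$, we can choose $L_1,L_2,\dots$ inductively with $L_{i+1}\ge L_i^4$, $(\log\log L_i)^{1/r}\ge20\cdot4^i$ and $\theta(L_i)\le4^{-i}(\log\log L_i)^{1/r}$. Put $a_i=2^i(\log\log L_i)^{-1/r}$. Then $(\log\log L_i)^{-1}\le a_i\le2^{-i}/20$, so \eqref{eq:par} holds. Moreover $\mathbb{E}|X_1|\theta(|X_1|)=\sum_ia_i\theta(L_i)\le\sum_i2^{-i}<\infty$, and $a_is_i^{1/r}\ge2^i\,20^{-1/r}\ge2^i/20$.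

\emph{Choice II}, for the last assertion. Take $a_i=2^{-i}$, $\log\log L_i\ge20\cdot4^{i^2}$ and $L_{i+1}\ge L_i^4$. Then \eqref{eq:par} holds, and $a_is_i^{1/r}\ge2^{-i}4^{i^2/r}$ for every $r<\infty$.

\emph{The function.} Fix $\omega$ as in Proposition~\ref{prop:Z} and $S$ as in the theorem. For $i\ge i_0=i_0(\omega)$ let $g_i,E_i$ be as in Lemma~\ref{lem:tower} and put $h_i=8i^3a_i^{-1}g_i$. Then $\max_{N\le N^{(i)}}|A_Nh_i|\ge i$ on $E_i$, and
\[
\|h_i\|_r\le\frac{8i^3}{a_i}\Big(80\lceil r\rceil!\,\frac i{s_i}\Big)^{1/r}\le C_r\,\frac{i^4}{a_is_i^{1/r}},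
\]
which is summable in $i$ for the given $r$ under Choice I, and for every $r<\infty$ under Choice II. The functions $A_Nh_i$ might cancel when we add them, so we randomize once more. Let $\zeta=(\zeta_i)_{i\ge i_0}$ be i.i.d.\ uniform on $[-1,1]$ on an auxiliary space with probability $\mathbb{P}'$, and put $g_\zeta=\sum_{i\ge i_0}\zeta_ih_i$, with the value $0$ where $\sum_i|h_i|=\infty$. Since $\sum_i|h_i|\in L^r(\nu)$, we have $g_\zeta\in L^r(\nu)$ for every $\zeta$ (for all $r<\infty$ under Choice II), and for almost every $y$ the series $\sum_i|h_i(S^ny)|$ converges for all $n\ge1$. For such $y$,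
\[
A_Ng_\zeta(y)=\sum_{i\ge i_0}\zeta_iA_Nh_i(y)\qquad\text{for all }N\text{ and }\zeta .
\]
This is a pointwise limit of jointly measurable functions of $(y,\zeta)$, so the set of $(y,\zeta)$ with $\sup_N|A_Ng_\zeta(y)|=\infty$ is measurable.

\emph{Divergence.} Since $\sum_i\nu(Y\setminus E_i)<\infty$, almost every $y$ lies in $E_i$ for all large $i$. Fix such $y$ and $i$, and let $N$ be the least integer with $|A_Nh_i(y)|\ge i$; it does not depend on $\zeta$. Then $A_Ng_\zeta(y)=\zeta_iA_Nh_i(y)+w$ with $w$ independent of $\zeta_i$, and \eqref{eq:anti} gives $\mathbb{P}'(|A_Ng_\zeta(y)|<\sqrt i)\le i^{-1/2}$. Hence the events $\{\zeta:\sup_N|A_Ng_\zeta(y)|\ge\sqrt i\}$, which decrease with $i$, have probabilities tending to $1$, and their intersection has probability $1$. By Fubini's theorem there is a $\zeta$ with $\sup_N|A_Ng_\zeta|=\infty$ $\nu$-almost everywhere. Each $A_Ng_\zeta$ is finite almost everywhere, so $\limsup_N|A_Ng_\zeta|=\infty$ almost everywhere.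
\end{proof}

\section{Reduction to a maximal inequality on $\mathbb{Z}$}\label{sec:red}

We turn to Theorem~\ref{thm:pos}; the notation of Sections~\ref{sec:free}--\ref{sec:tower} is released. Put $\mu=\max(1,\mathbb{E}|X_1|)$. The letter $C$ denotes a constant that depends only on $r$ and the law of $X_1$, and $C(\omega)$ an almost surely finite quantity that depends in addition only on $\omega$; both may change from line to line.

\begin{proof}[Proof of Theorem~\ref{thm:pos}(ii)]
For each integer $b\ge1$ the variables $X_n\mathbf{1}_{|X_n|\le b}$ are i.i.d., symmetric and bounded, so by Theorem~\ref{thm:known} they are good for $L^2$, hence for $L^\infty$. By the strong law of large numbers, $\frac1N\sum_{n\le N}|X_n|\mathbf{1}_{|X_n|>b}\to\mathbb{E}|X_1|\mathbf{1}_{|X_1|>b}$ almost surely. For $\omega$ in the intersection of these countably many sets of full measure, every system and every $g\in L^\infty(\nu)$ satisfy $\limsup_N|A_Ng|\le\|g\|_\infty\,\mathbb{E}|X_1|\mathbf{1}_{|X_1|>b}$ almost everywhere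 for all $b$. Let $b\to\infty$.
\end{proof}

This is the only place where Theorem~\ref{thm:known} and the symmetry of $X_1$ enter the proof of Theorem~\ref{thm:pos}; for $X_n\equiv1$ and $g\equiv1$ the limit is not $0$. Part (i) follows from (ii) and a maximal inequality that involves only $|X_n|$.

\begin{proposition}\label{prop:max}
Under the hypotheses of Theorem~\ref{thm:pos}(i), for almost every $\omega$, all finitely supported $\phi:\mathbb{Z}\to[0,\infty)$ and all $\lambda>0$,
\[
\Big|\Big\{x\in\mathbb{Z}:\ \sup_{N\ge1}\frac1N\sum_{n\le N}|X_n(\omega)|\,\phi(x+n)>\lambda\Big\}\Big|\le C(\omega)\,\lambda^{-r}\|\phi\|_r^r .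
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:pos}(i) from Proposition~\ref{prop:max}]
Fix $\omega$ for which the proposition and the conclusion of part (ii) hold. Let $f\in L^r(\nu)$ and $A^*_{N_0}f=\max_{N\le N_0}\frac1N\sum_{n\le N}|X_n|\,|f|\circ S^n$. For $H>N_0$ apply the proposition to $\phi(t)=|f|(S^ty)\mathbf{1}_{0\le t<H}$. For $0\le t<H-N_0$ the maximal function of $\phi$ at $t$ is at least $A^*_{N_0}f(S^ty)$, so
\[
|\{0\le t<H-N_0:\ A^*_{N_0}f(S^ty)>\lambda\}|\le C(\omega)\lambda^{-r}\sum_{0\le t<H}|f|^r(S^ty).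
\]
Integrating in $y$ and using the invariance of $\nu$ gives $(H-N_0)\,\nu\{A^*_{N_0}f>\lambda\}\le C(\omega)\lambda^{-r}H\|f\|_r^r$. Let $H\to\infty$ and then $N_0\to\infty$: the function $A^*f=\sup_{N_0}A^*_{N_0}f$ satisfies $\nu\{A^*f>\lambda\}\le C(\omega)\lambda^{-r}\|f\|_r^r$. Now let $g\in L^r(\nu)$ and $g'\in L^\infty(\nu)$. By part (ii), $\limsup_N|A_Ng|\le A^*(g-g')$ almost everywhere, so $\nu\{\limsup_N|A_Ng|>\lambda\}\le C(\omega)\lambda^{-r}\|g-g'\|_r^r$. Since $L^\infty(\nu)$ is dense in $L^r(\nu)$, the left side is $0$ for every $\lambda>0$.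
\end{proof}

\subsection*{Decomposition by size and scale}
From now on $\phi\ge0$ is finitely supported. Let $M\phi(x)=\sup_{l\ge0}2^{-l}\sum_{1\le n\le2^l}\phi(x+n)$. The Hardy--Littlewood maximal inequality on $\mathbb{Z}$ states that $|\{M\phi>\lambda\}|\le C\lambda^{-1}\|\phi\|_1$ and $\|M\phi\|_r\le C\|\phi\|_r$ for $r>1$.

Since $\sum_n\mathbb{P}(|X_n|>n)\le\mathbb{E}|X_1|<\infty$, almost surely the set $F$ of $n$ with $|X_n|>n$ is finite. Put $w_n=|X_n|\mathbf{1}_{|X_n|\le n}$, and for $j\ge1$
\[
w_n^{(j)}=w_n\mathbf{1}_{2^j\le w_n<2^{j+1}},\qquad\eta_n^{(j)}=w_n^{(j)}-\mathbb{E}w_n^{(j)},\qquad p_j=\mathbb{P}(2^j\le|X_1|<2^{j+1}),\qquad a_j=2^jp_j .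
\]
The number $a_j$ is, up to a factor $2$, the contribution of the values of size $2^j$ to $\mathbb{E}|X_1|$; we have $\sum_ja_j\le\mu$ and $0\le\mathbb{E}w_n^{(j)}\le2a_j$. For each $n$ at most one $w_n^{(j)}$ is nonzero. Define
\[
K_{j,l}\phi(x)=2^{-l}\sum_{n\le2^l}w_n^{(j)}\phi(x+n),\qquad F_{j,l}\phi(x)=2^{-l}\sum_{n\le2^l}\eta_n^{(j)}\phi(x+n),\qquad\kappa_{j,l}=2^{-l}\sum_{n\le2^l}w_n^{(j)},
\]
and $\bar K_{j,l}=K_{j,l}-F_{j,l}$. Thus $K_{j,l}$ is a positive operator of mass $\kappa_{j,l}$, $\bar K_{j,l}$ is its mean and $F_{j,l}$ its fluctuation, and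
\begin{equation}\label{eq:basic}
\|K_{j,l}\phi\|_r\le\kappa_{j,l}\|\phi\|_r,\qquad\mathbb{E}\kappa_{j,l}\le2a_j,\qquad0\le\bar K_{j,l}\phi\le2a_jM\phi .
\end{equation}
Since $w_n\le n$, we have $K_{j,l}=0$ for $l<j$. \emph{All pairs $(j,l)$ below satisfy $l\ge j\ge1$, and we write $k=l-j$}; about $2^ka_j$ indices $n\le2^l$ carry a weight of size $2^j$. For $2^{l-1}<N\le2^l$ we have $\frac1N\le2\cdot2^{-l}$, and the weights $w_n<2$ contribute at most $2M\phi$ to a dyadic average. Hence
\[
\sup_N\frac1N\sum_{n\le N}|X_n|\phi(x+n)\le\sum_{n\in F}|X_n|\phi(x+n)+4M\phi(x)+2K^*\phi(x),\qquad K^*\phi=\sup_{l\ge1}\sum_{j\le l}K_{j,l}\phi .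
\]
The first term has $\ell^r$ norm at most $C(\omega)\|\phi\|_r$ and the second is covered by the Hardy--Littlewood inequality. So it suffices to prove the inequality of Proposition~\ref{prop:max} for $K^*\phi$.

If $t\ge2^j$, then $\log^+\log^+t\ge\log j+\log\log2\ge\log j-\frac12$, so $1+\log^+\log^+t\ge\frac12(1+\log j)$. The moment hypothesis therefore gives
\begin{equation}\label{eq:hyp}
\sum_{j\ge1}a_j(1+\log j)^{1/r}<\infty ,
\end{equation}
and this is the form in which it is used.

\subsection*{The fluctuation is small on $\ell^2$}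
We recall \emph{Bernstein's inequality}: if $Y_1,\dots,Y_N$ are independent real random variables with mean zero, $|Y_n|\le b$ and $\sum_n\operatorname{Var}Y_n\le V$, then $\mathbb{P}(|\sum_nY_n|>t)\le2\exp\big(-\frac{t^2}{2(V+bt/3)}\big)$ for $t>0$.

\begin{lemma}\label{lem:fourier}
Assume $\mathbb{E}|X_1|<\infty$. Almost surely, for all $l\ge j\ge1$,
\[
\|F_{j,l}\|_{\ell^2\to\ell^2}\le C(\omega)\,l\,2^{-k/2}\qquad\text{and}\qquad\kappa_{j,l}\le2a_j+C(\omega)\,l\,2^{-k/2}.
\]
\end{lemma}

\begin{proof}
Let $P_{j,l}(\vartheta)=\sum_{n\le2^l}\eta_n^{(j)}e^{2\pi in\vartheta}$. We claim that $\sup_\vartheta|P_{j,l}(\vartheta)|\le C(\omega)\,l\,2^{(l+j)/2}$. This suffices: with $\hat\phi(\vartheta)=\sum_x\phi(x)e^{-2\pi ix\vartheta}$ the Fourier transform of $F_{j,l}\phi$ is $2^{-l}P_{j,l}\hat\phi$, so the first bound follows from Parseval's identity, and $\kappa_{j,l}=\mathbb{E}\kappa_{j,l}+2^{-l}P_{j,l}(0)$ gives the second.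

We have $|\eta_n^{(j)}|\le2^{j+1}$ and $\sum_{n\le2^l}\operatorname{Var}\eta_n^{(j)}\le2^l\,2^{2j+2}p_j\le4\mu\,2^{l+j}$. Let $\tau=\mu+105$ and $x=\tau l\,2^{(l+j)/2}$. Fix $\vartheta$. If $|P_{j,l}(\vartheta)|>x$, its real or imaginary part exceeds $t=x/2$ in absolute value. In Bernstein's inequality take $V=4\mu2^{l+j}$ and $b=2^{j+1}$; since $2^j\le2^{(l+j)/2}$, we have $bt/3\le\tau l\,2^{l+j}/3$. Using $4\mu\le4\tau l$,
\[
\mathbb{P}(|P_{j,l}(\vartheta)|>x)\le4\exp\Big(-\frac{\tau^2l^2}{8(4\mu+\tau l/3)}\Big)\le4e^{-\tau l/35}\le4e^{-3l}.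
\]
Apply this at the $8^l$ points $\vartheta=m8^{-l}$, $0\le m<8^l$, and for the $l$ values of $j$. Since $8<e^3$, the series $\sum_l4\,l\,8^le^{-3l}$ converges, so almost surely $|P_{j,l}|\le x$ at all these points for all but finitely many pairs $(j,l)$. Finally $|P_{j,l}'|\le2\pi\cdot2^l\cdot2^l\cdot2^{j+1}\le4\pi8^l$, and every $\vartheta$ is within $\frac128^{-l}$ of a grid point modulo $1$, so $\sup_\vartheta|P_{j,l}|\le x+2\pi$. The finitely many exceptional pairs are absorbed in $C(\omega)$.
\end{proof}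

When $l$ is comparable to $j$, the bound $l2^{-k/2}$ is useful once $k$ exceeds a multiple of $\log j$. These first $C\log j$ scales are the bad scales of the introduction, with $L\approx2^j$.

\section{The maximal inequality for $r>1$}\label{sec:r}

Let $1<r<\infty$. We prove $\|K^*\phi\|_r\le C(\omega)\|\phi\|_r$, which implies the required inequality by Chebyshev's inequality. For large $k$ we interpolate Lemma~\ref{lem:fourier}. For the remaining $C\log j$ scales we use the trivial bound $\|\sup_lK_{j,l}\phi\|_r\le(\sum_l\kappa_{j,l}^r)^{1/r}\|\phi\|_r$, hoping for the value $a_j(\log j)^{1/r}$ of \eqref{eq:hyp}. The difficulty is that $\kappa_{j,l}$ is close to its mean only if the expected number $2^ka_j$ of points is large, and $a_j$ may be as small as a negative power of $j$; discarding the scales with $2^k\le j^C$ by adding their masses would cost $a_j\log j$, which is too much. The remedy is to merge all $j$ in a dyadic range. Errors then have to be summable only in $i\approx\log_2j$, and only about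 $\log i$ scales are discarded.

We need Rosenthal's inequality for nonnegative variables.

\begin{lemma}\label{lem:ros}
Let $U_1,\dots,U_N\ge0$ be independent and bounded, and $r>1$. Then
\[
\mathbb{E}\Big(\sum_nU_n\Big)^r\le r2^{r-1}\sum_n\mathbb{E}U_n^r+2^{r(r-1)}\Big(\sum_n\mathbb{E}U_n\Big)^r .
\]
\end{lemma}

\begin{proof}
Let $T=\sum_nU_n$, $I=\mathbb{E}T^r$, $I_1=\sum_n\mathbb{E}U_n$, $I_r=\sum_n\mathbb{E}U_n^r$. Since $T\le2\max(U_n,T-U_n)$, we have $T^{r-1}\le2^{r-1}(U_n^{r-1}+(T-U_n)^{r-1})$. As $U_n$ and $T-U_n$ are independent and $\mathbb{E}(T-U_n)^{r-1}\le\mathbb{E}T^{r-1}\le I^{(r-1)/r}$,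
\[
I=\sum_n\mathbb{E}U_nT^{r-1}\le2^{r-1}I_r+2^{r-1}I_1\,I^{(r-1)/r}\le2^{r-1}I_r+\frac1r(2^{r-1}I_1)^r+\frac{r-1}rI
\]
by Young's inequality. Since $I<\infty$, we may subtract the last term and multiply by $r$.
\end{proof}

Let $\sigma=2\min(\frac1r,1-\frac1r)\in(0,1]$ and fix an integer $c\ge4+8/\sigma$. For $i\ge0$ let $J_i=\{j:2^i\le j<2^{i+1}\}$ and $\alpha_i=\sum_{j\in J_i}a_j\le\mu$. For $j\in J_i$ we have $i+1\le1+\log_2j\le2(1+\log j)$, so \eqref{eq:hyp} gives
\begin{equation}\label{eq:alpha}
\sum_{i\ge0}\alpha_i(i+1)^{1/r}<\infty .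
\end{equation}
Let $h_i$ be the least integer $h\ge0$ with $2^{(r-1)h}\ge(i+1)^{2r}$; then $h_i\le1+\frac{2r}{r-1}\log_2(i+1)\le C(i+1)^{1/r}$. A pair $(j,l)$ with $j\in J_i$ is \emph{short} if $k<h_i$, \emph{critical} if $h_i\le k\le c(i+1)$, and \emph{long} if $k>c(i+1)$. Every pair has at least one of these types and $K_{j,l}\phi\ge0$, so it suffices to bound $\sup_l\sum_jK_{j,l}\phi$ for each type separately.

\emph{Short pairs.} By \eqref{eq:basic} and \eqref{eq:alpha}, $\mathbb{E}\sum_{\text{short}}\kappa_{j,l}\le\sum_i2\alpha_ih_i<\infty$. So almost surely $\|\sum_{\text{short}}K_{j,l}\phi\|_r\le C(\omega)\|\phi\|_r$, the sum being over both indices.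

\emph{Long pairs.} By the strong law of large numbers $\kappa_{j,l}\le2^{-l}\sum_{n\le2^l}|X_n|\le C(\omega)$, so the kernel of $F_{j,l}$ has $\ell^1$ norm at most $\kappa_{j,l}+2a_j\le C(\omega)$, and $F_{j,l}$ is bounded by $C(\omega)$ on $\ell^1$ and on $\ell^\infty$. The Riesz--Thorin theorem states that a linear operator with norms $B_0,B_1$ on $\ell^{r_0},\ell^{r_1}$ has norm at most $B_0^{1-t}B_1^t$ on $\ell^r$ when $\frac1r=\frac{1-t}{r_0}+\frac t{r_1}$, $0\le t\le1$. With $r_1=2$, and $r_0=1$ for $r\le2$ or $r_0=\infty$ for $r\ge2$, we get $t=\sigma$, so Lemma~\ref{lem:fourier} gives $\|F_{j,l}\|_{\ell^r\to\ell^r}\le C(\omega)(l2^{-k/2})^\sigma$. For $k\ge1$ we have $l=j+k\le2jk$ and $k2^{-k/2}\le C2^{-k/4}$. Since $2^{i+1}>j$ and $\sigma c/4\ge\sigma+2$,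
\[
\sum_{k>c(i+1)}\big((j+k)2^{-k/2}\big)^\sigma\le Cj^\sigma2^{-\sigma c(i+1)/4}\le Cj^{\sigma-\sigma c/4}\le Cj^{-2}.
\]
Hence $\sum_{\text{long}}\|F_{j,l}\|_{\ell^r\to\ell^r}\le C(\omega)$. By \eqref{eq:basic}, for each $l$ the sum of $K_{j,l}\phi$ over the $j$ with $(j,l)$ long is at most $\sum_{\text{long}}|F_{j',l'}\phi|+2\mu M\phi$, and this function, independent of $l$, has $\ell^r$ norm at most $C(\omega)\|\phi\|_r$.

\emph{Critical pairs.} For $i\ge0$ and $l\ge1$ let $J_{i,l}$ be the set of $j\in J_i$ with $(j,l)$ critical, and put $K_l^i=\sum_{j\in J_{i,l}}K_{j,l}$, $\kappa_l^i=\sum_{j\in J_{i,l}}\kappa_{j,l}$, $b_l^i=\sum_{j\in J_{i,l}}a_j$. Then $\sup_l\sum_iK_l^i\phi\le\sum_i\sup_lK_l^i\phi$, and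
\[
\big\|\sup_lK_l^i\phi\big\|_r^r\le\sum_l\|K_l^i\phi\|_r^r\le\sum_l(\kappa_l^i)^r\,\|\phi\|_r^r .
\]
So it suffices to show that $\sum_i\mathbb{E}\big(\sum_l(\kappa_l^i)^r\big)^{1/r}<\infty$. Fix $i$ and $l$, and write $\kappa_l^i=\sum_{n\le2^l}U_n$ with $U_n=2^{-l}\sum_{j\in J_{i,l}}w_n^{(j)}$. These variables are independent, nonnegative and bounded. We have $\sum_n\mathbb{E}U_n\le2b_l^i$, and, since at most one $w_n^{(j)}$ is nonzero,
\[
\sum_{n\le2^l}\mathbb{E}U_n^r\le2^l\sum_{j\in J_{i,l}}p_j2^{r(j+1-l)}=2^r\sum_{j\in J_{i,l}}a_j2^{-(r-1)(l-j)} .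
\]
Now sum over $l$. Since $l-j\ge h_i$ for critical pairs, the right side sums to at most $C\alpha_i2^{-(r-1)h_i}\le C(i+1)^{-2r}$. Each $j\in J_i$ lies in $J_{i,l}$ for at most $c(i+1)+1$ values of $l$, and $b_l^i\le\alpha_i$, so $\sum_l(b_l^i)^r\le\alpha_i^{r-1}\sum_lb_l^i\le(c(i+1)+1)\alpha_i^r$. By Jensen's inequality and Lemma~\ref{lem:ros},
\[
\mathbb{E}\Big(\sum_l(\kappa_l^i)^r\Big)^{1/r}\le\Big(\sum_l\mathbb{E}(\kappa_l^i)^r\Big)^{1/r}\le C\big((i+1)^{-2}+\alpha_i(i+1)^{1/r}\big),
\]
which is summable by \eqref{eq:alpha}. This is the step that needs the full strength of the moment hypothesis. Proposition~\ref{prop:max} is proved for $r>1$.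

\section{The maximal inequality for $r=1$}\label{sec:one}

Now \eqref{eq:hyp} reads $\sum_ja_j(1+\log j)<\infty$, so for each $j$ we can afford to add the masses of $C(1+\log j)$ scales. On the other hand $\sigma=0$ at $r=1$, and interpolation gives nothing. As in the Calder\'on--Zygmund method, we remove exceptional sets of $x$, truncate $\phi$ at a height that depends on $(j,l)$, and apply $\ell^2$ estimates to what remains. The truncation converts $\ell^2$ into $\ell^1$ through the inequality
\begin{equation}\label{eq:geo}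
\sum_{k\ge0:\ 2^k\ge t}2^{-k}\le\frac2t\qquad(t>0).
\end{equation}

Call a subset of $\mathbb{Z}$, depending on $\phi$ and $\omega$, \emph{negligible} if its cardinality is at most $C(\omega)\|\phi\|_1$. By homogeneity in $\phi$, it suffices to prove that, almost surely, $K^*\phi\le2\mu+3$ off a negligible set. A pair $(j,l)$ is \emph{middle} if $j\le l\le8j$ and \emph{far} if $l>8j$.

\subsection*{Step 0: large values of $\phi$}
One term of $K_{j,l}\phi(x)$ has size about $2^{-k}\phi(x+n)$, so $2^k$ is the height above which a single term is large. Such terms are rare.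

\begin{lemma}\label{lem:count}
Assume $\mathbb{E}|X_1|<\infty$, and let $\mathcal{N}(t)=|\{n\ge1:w_n>n/t\}|$ for $t>0$. Almost surely $\mathcal{N}(t)\le C(\omega)t$ for all $t>0$.
\end{lemma}

\begin{proof}
For $t<1$ we have $\mathcal{N}(t)=0$, because $w_n\le n$. For $t\ge1$ let $\mathcal{N}'(t)=|\{n:|X_n|>n/t\}|\ge\mathcal{N}(t)$. It is a sum of independent indicators with mean $\sum_n\mathbb{P}(t|X_1|>n)\le t\mu$, so its variance is at most $t\mu$, and Chebyshev's inequality gives $\mathbb{P}(\mathcal{N}'(t)>2t\mu)\le1/(t\mu)\le1/t$. By the Borel--Cantelli lemma, almost surely $\mathcal{N}'(2^m)\le2^{m+1}\mu$ for all large $m$, and $\mathcal{N}'(2^m)<\infty$ for all $m$. Since $\mathcal{N}'$ is nondecreasing, $\mathcal{N}'(t)\le C(\omega)t$ for $t\ge1$.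
\end{proof}

Let $\mathcal{E}_0$ be the set of $x=z-n$ with $\phi(z)>0$, $n\ge1$ and $w_n>n/\phi(z)$. Then $|\mathcal{E}_0|\le\sum_{z:\phi(z)>0}\mathcal{N}(\phi(z))\le C(\omega)\|\phi\|_1$. If $K_{j,l}(\phi\mathbf{1}_{\phi>2^k})(x)>0$, there is $n\le2^l$ with $w_n\ge2^j$ and $\phi(z)>2^{l-j}$ for $z=x+n$; then $n\le2^l<2^j\phi(z)\le w_n\phi(z)$, so $x\in\mathcal{E}_0$. Hence, off $\mathcal{E}_0$,
\[
K_{j,l}\phi=K_{j,l}\phi_{j,l}\quad\text{for all }(j,l),\qquad\text{where }\phi_{j,l}=\phi\mathbf{1}_{\phi\le2^k}.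
\]

\begin{remark}\label{rem:single}
The set $\mathcal{E}_0$ equals $\{x:\sup_nw_n\phi(x+n)/n>1\}$, and Lemma~\ref{lem:count} needs only $\mathbb{E}|X_1|<\infty$. The transference and density argument of Section~\ref{sec:red}, with $X_n/n\to0$ in place of part (ii), then shows that for almost every $\omega$ we have $X_n(\omega)g(S^ny)/n\to0$ almost everywhere for all systems and all $g\in L^1(\nu)$. So the divergence in Theorem~\ref{thm:neg} is not caused by single terms.
\end{remark}

For middle pairs the factor $l$ in Lemma~\ref{lem:fourier} is at most $8j$. To absorb it we lower the height from $2^k$ to $2^kj^{-6}$ and write $\phi_{j,l}=\phi'_{j,l}+\phi''_{j,l}$ with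
\[
\phi'_{j,l}=\phi\,\mathbf{1}_{\phi\le2^kj^{-6}},\qquad\phi''_{j,l}=\phi\,\mathbf{1}_{2^kj^{-6}<\phi\le2^k}.
\]

\subsection*{Step 1: middle pairs, intermediate values}
A given value $t=\phi(z)>0$ occurs in $\phi''_{j,j+k}$ only if $t\le2^k<j^6t$, which for each $j$ allows at most $6\log_2j+1$ values of $k$. Since $\|K_{j,l}\phi''_{j,l}\|_1=\kappa_{j,l}\|\phi''_{j,l}\|_1$,
\[
\sum_{\text{middle}}\|K_{j,l}\phi''_{j,l}\|_1=\sum_{z:\phi(z)>0}\phi(z)\Lambda(\phi(z)),\qquad\Lambda(t)=\sum_{j\ge1}\ \sum_{\substack{0\le k\le7j\\ t\le2^k<j^6t}}\kappa_{j,j+k}.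
\]
We need a bound on $\Lambda(t)$ that holds for all $t$ at once. The terms with $k<6\log_2j$ add up to at most $\sum_j\sum_{0\le k<6\log_2j}\kappa_{j,j+k}$, which does not depend on $t$ and has expectation at most $\sum_j(6\log_2j+1)2a_j<\infty$. For $k\ge6\log_2j$ we have $2^{-k/2}\le j^{-3}$, so Lemma~\ref{lem:fourier} gives $\kappa_{j,j+k}\le2a_j+C(\omega)j^{-2}$, and these terms add up to at most $\sum_j(6\log_2j+1)(2a_j+C(\omega)j^{-2})<\infty$. Thus $\sup_t\Lambda(t)\le C(\omega)$, and by Chebyshev's inequality the set $\mathcal{E}_1$ where $\sum_{\text{middle}}K_{j,l}\phi''_{j,l}>1$ (sum over both indices) is negligible. This is the only step that uses more than $\mathbb{E}|X_1|<\infty$.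

\subsection*{Step 2: middle pairs, small values}
For fixed $l$ let $\Phi_l=\sum_jF_{j,l}\phi'_{j,l}$, summed over the $j$ with $(j,l)$ middle. The Cauchy--Schwarz inequality gives $|\Phi_l|^2\le(\sum_jj^{-2})\sum_jj^2|F_{j,l}\phi'_{j,l}|^2$. By Lemma~\ref{lem:fourier} with $l\le8j$, and by \eqref{eq:geo},
\[
\sum_l\|\Phi_l\|_2^2\le C(\omega)\sum_jj^4\sum_{z:\phi(z)>0}\phi(z)^2\sum_{k:\,2^k\ge j^6\phi(z)}2^{-k}\le C(\omega)\sum_jj^{-2}\,\|\phi\|_1 .
\]
Since $\sup_l|\Phi_l|^2\le\sum_l|\Phi_l|^2$, the set $\mathcal{E}_2=\{\sup_l|\Phi_l|>1\}$ is negligible.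

\subsection*{Step 3: far pairs}
The computation of Step 2 fails here. For far pairs $l$ is comparable to $k$, and $\sum_{2^k\ge t}k^22^{-k}$ is of order $(\log t)^2/t$ for large $t$, so Lemma~\ref{lem:fourier} loses a factor $(\log\phi)^2$. But for far pairs the weights are at most $2\cdot2^{l/8}$, small compared with the length $2^l$, and then the correlations of the kernels at nonzero shifts are smaller than $2^l$ by a power. To use this we must know that $\phi$ has mass at most $C2^l$ on intervals of length $2^l$, which a stopping argument arranges.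

A \emph{dyadic interval} is a set $\{m2^b,\dots,(m+1)2^b-1\}$ with $m\in\mathbb{Z}$, $b\ge0$; two such sets are nested or disjoint. A dyadic interval $Q$ with $\sum_{z\in Q}\phi(z)>|Q|$ has $|Q|<\|\phi\|_1$, so it is contained in a maximal one. Let $\mathcal{Q}$ be the family of maximal ones. They are disjoint and $\sum_{Q\in\mathcal{Q}}|Q|\le\|\phi\|_1$, so $\mathcal{E}_3=\bigcup_{Q\in\mathcal{Q}}(Q\cup(Q-|Q|))$ is negligible. Let $\Gamma_l$ be the complement of the union of the $Q\in\mathcal{Q}$ with $|Q|\ge2^l$. If $x+n\in Q$ with $1\le n\le2^l\le|Q|$, then $x\in Q\cup(Q-|Q|)$. So for $x\notin\mathcal{E}_3$ we have $x+\{1,\dots,2^l\}\subset\Gamma_l$ for all $l$, and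
\[
K_{j,l}\phi_{j,l}(x)=K_{j,l}\tilde\phi_{j,l}(x),\qquad\text{where }\tilde\phi_{j,l}=\phi_{j,l}\mathbf{1}_{\Gamma_l}.
\]
Let $I$ be a dyadic interval with $|I|=2^l$. If $\sum_I\phi>2^l$, then $I$ lies in some $Q\in\mathcal{Q}$ with $|Q|\ge2^l$ and misses $\Gamma_l$. Hence $\sum_I\phi\mathbf{1}_{\Gamma_l}\le2^l$ in all cases. The set $\{z':|z'-z|<2^l\}$ meets at most three such intervals, so
\begin{equation}\label{eq:mass}
\sum_{|z'-z|<2^l}\phi(z')\mathbf{1}_{\Gamma_l}(z')\le3\cdot2^l\qquad\text{for all }z\in\mathbb{Z}.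
\end{equation}

Let $\Psi_l=\sum_{1\le j<l/8}F_{j,l}\tilde\phi_{j,l}$. We show $\sum_l\|\Psi_l\|_2^2\le C(\omega)\|\phi\|_1$. Expanding the square and substituting $z=x+n$, $d=n'-n$,
\[
\|\Psi_l\|_2^2=2^{-2l}\sum_{j,j'<l/8}\ \sum_{|d|<2^l}R^{(l)}_{j,j'}(d)\sum_z\tilde\phi_{j,l}(z)\tilde\phi_{j',l}(z+d),\qquad R^{(l)}_{j,j'}(d)=\sum_n\eta_n^{(j)}\eta_{n+d}^{(j')},
\]
where the last sum runs over the $n$ with $n,n+d\in\{1,\dots,2^l\}$.

\emph{The terms $d\ne0$.} Recall \emph{Azuma's inequality}: if $D_1,\dots,D_N$ are martingale differences with $|D_m|\le b$, then $\mathbb{P}(|\sum_mD_m|>t)\le2\exp(-t^2/(2Nb^2))$. Since $R^{(l)}_{j,j'}(d)=R^{(l)}_{j',j}(-d)$, we may take $d>0$. With $m=n+d$, the product $\eta_{m-d}^{(j)}\eta_m^{(j')}$ is a function of $X_1,\dots,X_m$ whose conditional expectation given $X_1,\dots,X_{m-1}$ is zero, and it is bounded by $2^{j+1}2^{j'+1}\le4\cdot2^{l/4}$. With $N\le2^l$ and $t=2^{7l/8}$,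
\[
\mathbb{P}\big(|R^{(l)}_{j,j'}(d)|>2^{7l/8}\big)\le2\exp\Big(-\frac{2^{7l/4}}{2\cdot2^l\cdot16\cdot2^{l/2}}\Big)=2\exp(-2^{l/4-5}).
\]
For each $l$ there are at most $l^22^{l+1}$ triples $(j,j',d)$, so by the Borel--Cantelli lemma $|R^{(l)}_{j,j'}(d)|\le C(\omega)2^{7l/8}$ for all $l$, all $j,j'<l/8$ and all $d\ne0$. Using $\tilde\phi_{j,l}\le\phi$, $\tilde\phi_{j',l}\le\phi\mathbf{1}_{\Gamma_l}$ and \eqref{eq:mass}, the terms $d\ne0$ are bounded in absolute value by
\[
2^{-2l}\cdot l^2\cdot C(\omega)2^{7l/8}\cdot3\cdot2^l\,\|\phi\|_1=C(\omega)\,l^22^{-l/8}\|\phi\|_1,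
\]
which is summable in $l$.

\emph{The term $d=0$.} It equals $2^{-2l}\sum_z\sum_{n\le2^l}\big(\sum_{j<l/8}\eta_n^{(j)}\tilde\phi_{j,l}(z)\big)^2$. Write $\eta_n^{(j)}=w_n^{(j)}-\mathbb{E}w_n^{(j)}$ and use $(u-v)^2\le2u^2+2v^2$. Since at most one $w_n^{(j)}$ is nonzero, $(\sum_jw_n^{(j)}\tilde\phi_{j,l}(z))^2=\sum_j(w_n^{(j)})^2\tilde\phi_{j,l}(z)^2$, and $\sum_{n\le2^l}(w_n^{(j)})^2\le2^{j+1}2^l\kappa_{j,l}$. Also $\sum_j\mathbb{E}w_n^{(j)}\,\tilde\phi_{j,l}(z)\le2\mu\,\phi(z)\mathbf{1}_{\phi(z)\le2^l}$. So the term is at most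
\[
\sum_z\phi(z)^2\Big[4\sum_{j<l/8}\kappa_{j,l}\,2^{-(l-j)}\mathbf{1}_{\phi(z)\le2^{l-j}}+8\mu^22^{-l}\mathbf{1}_{\phi(z)\le2^l}\Big].
\]
Put $\kappa_j^*=\sup_{l>8j}\kappa_{j,l}$. Summing over $l$ with \eqref{eq:geo} gives at most $(8\sum_j\kappa_j^*+16\mu^2)\|\phi\|_1$. For $l>8j$ we have $k>7l/8$, so $l2^{-k/2}\le l2^{-7l/16}\le C2^{-l/8}\le C2^{-j}$, and Lemma~\ref{lem:fourier} gives $\kappa_j^*\le2a_j+C(\omega)2^{-j}$, which is summable in $j$.

Hence the set $\mathcal{E}_4=\{\sup_l|\Psi_l|>1\}$ is negligible.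

\subsection*{Step 4: the means, and the conclusion}
The set $\mathcal{E}_5=\{M\phi>1\}$ is negligible by the Hardy--Littlewood inequality. Let $x\notin\mathcal{E}_0\cup\dots\cup\mathcal{E}_5$ and $l\ge1$. With sums over the $j\le l$ of the indicated type, Steps 0 and 3 give
\[
\sum_{j\le l}K_{j,l}\phi(x)=\sum_{\text{middle}}K_{j,l}\phi''_{j,l}(x)+\Phi_l(x)+\Psi_l(x)+\sum_{\text{middle}}\bar K_{j,l}\phi'_{j,l}(x)+\sum_{\text{far}}\bar K_{j,l}\tilde\phi_{j,l}(x).
\]
Each of the first three terms is at most $1$. In the last two sums every $j$ occurs once, and $\phi'_{j,l},\tilde\phi_{j,l}\le\phi$, so by \eqref{eq:basic} they total at most $\sum_j2a_jM\phi(x)\le2\mu$. Thus $K^*\phi(x)\le2\mu+3$ off a negligible set. This proves Proposition~\ref{prop:max} for $r=1$ and completes the proof of Theorem~\ref{thm:pos}.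

\begin{thebibliography}{9}
\bibitem{AIHP}
Article available at \texttt{http://www.numdam.org/article/AIHPB\_1998\_\_34\_1\_139\_0.pdf}.
\end{thebibliography}
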